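# Lifespan of small solutions of $u_{tt}-u_{xx}+b(t)u_t=|u|^p$ on the line

## 1. Order and exact limit of the lifespan

All functions are real. Let $p>1$, and let $b\in C^1([0,\infty))$ satisfy, for some constant $C$,
$$|b(t)|\le C(1+t)^{-\beta},\qquad |b'(t)|\le C(1+t)^{-\beta-1},\qquad \beta>1. \tag{H}$$
No sign of $b$ is assumed. We consider
$$u_{tt}-u_{xx}+b(t)u_t=|u|^p\ \text{ in }\mathbf R\times(0,\infty),\qquad u(x,0)=\varepsilon f(x),\quad u_t(x,0)=\varepsilon g(x), \tag{1}$$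
where $(f,g)\in H^1(\mathbf R)\times L^2(\mathbf R)$ is fixed, compactly supported, $(f,g)\not\equiv(0,0)$, and $\varepsilon>0$ is small. $T(\varepsilon)$ is the maximal existence time (lifespan) of the energy solution. Put
$$B(t)=\int_0^t b,\qquad B_\infty=B(\infty),\qquad b_*=\int_0^\infty|b|,\qquad \lambda=e^{B/2}.$$

**Theorem 1.** Assume (H) and $(f,g)\not\equiv(0,0)$. There are $0<c<C$, independent of $\varepsilon$, such that for all sufficiently small $\varepsilon>0$
$$c\,\varepsilon^{-\frac{p-1}2}\le T(\varepsilon)\le C\,\varepsilon^{-\frac{p-1}2}\quad\text{if }\int_{\mathbf R} g\,dx\ne0,$$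
$$c\,\varepsilon^{-\frac{p(p-1)}{p+1}}\le T(\varepsilon)\le C\,\varepsilon^{-\frac{p(p-1)}{p+1}}\quad\text{if }\int_{\mathbf R} g\,dx=0.$$

The second theorem says that $\varepsilon^aT(\varepsilon)$, with the right exponent $a$, converges. To state it, let $u^0$ be the solution of $u_{tt}-u_{xx}+bu_t=0$ with data $(f,g)$ (no $\varepsilon$), and put
$$C(x,t)=\{(y,s):0\le s\le t,\ |x-y|\le t-s\},\qquad \Gamma=\{(x,t):t\ge0,\ |x|\le t\}.$$
For a continuous function $\Lambda$ on $\Gamma$ consider the integral equation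
$$U(x,t)=\Lambda(x,t)+\tfrac12\iint_{C(x,t)\cap\Gamma}|U|^p\,dy\,ds\quad\text{on }\Gamma,\qquad U=0\ \text{ off }\Gamma. \tag{2}$$
It has a unique maximal continuous solution (Lemma 5 below). Its existence time is denoted $\Theta[\Lambda]\in(0,\infty]$.

**Theorem 2.** Assume (H) and $(f,g)\not\equiv(0,0)$.

(i) If $\int g\ne0$, then with $m=\frac12e^{-B_\infty}\int g$,
$$\lim_{\varepsilon\to0}\varepsilon^{\frac{p-1}2}T(\varepsilon)=|m|^{-\frac{p-1}2}\,\Theta_{\operatorname{sgn}m}\in(0,\infty),$$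
where $\Theta_\pm$ is the blow-up radius of the solution of $\psi''+\frac1r\psi'=|\psi|^p$, $\psi(0)=\pm1$, $\psi'(0)=0$.

(ii) The limits $\varphi_\pm(\alpha)=\lim_{t\to\infty}u^0(\pm(t-\alpha),t)$ exist locally uniformly in $\alpha$. If $\int g=0$, then $a_\pm=\int|\varphi_\pm|^p\,d\alpha<\infty$, $a_++a_->0$, and
$$\lim_{\varepsilon\to0}\varepsilon^{\frac{p(p-1)}{p+1}}T(\varepsilon)=\Theta[J]\in(0,\infty),\qquad J(x,t)=\tfrac14\bigl(a_+(t+x)+a_-(t-x)\bigr).$$

Let us unpack this. The motivating case is $b(t)=\mu(1+t)^{-\beta}$ with $\mu>0$, $\beta>1$, the "scattering damping" case. It satisfies (H), with $B_\infty=\mu/(\beta-1)$. For it, Theorem 1 is the statement of Conjecture 3 in "A new classification of semilinear damped wave equations by lifespan estimates" (http://researchmap.jp/read0165468/presentations/33274121/attachment_file.pdf). So the conjecture is true, for every $p>1$, $\mu>0$, $\beta>1$. Only (H) is used, so both theorems also hold for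 $b=\mu(1+t)^{-\beta}$ with any real $\mu$.

Since $\frac p{p+1}>\frac12$, solutions with $\int g=0$ live longer: for $p=2$ the orders are $\varepsilon^{-1/2}$ against $\varepsilon^{-2/3}$, for $p=3$ they are $\varepsilon^{-1}$ against $\varepsilon^{-3/2}$. The sign of $\int g$ does not affect the order, but it enters the limit through $\Theta_\pm$. The damping enters the limit only through the factor $e^{-B_\infty}$ in (i), and only through the profiles $\varphi_\pm$ in (ii). Finiteness of $\Theta[\Lambda]$ is not automatic: for $\Lambda=0$ the solution is $U=0$ and $\Theta[0]=\infty$.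

**Conventions.** Fix $R\ge1$ with $\operatorname{supp}f,\operatorname{supp}g\subset[-R,R]$. Letters $C,c$ denote positive constants independent of $\varepsilon,x,t$, possibly different at each occurrence. Put $\mathcal GH(x,t)=\frac12\iint_{C(x,t)}H\,dy\,ds$ and $d(x,t)=1+(t-|x|)_+$.

## 2. Energy solutions and the blow-up alternative

**Definition.** An energy solution on $[0,T)$ is $u\in C([0,T);H^1)\cap C^1([0,T);L^2)$ solving (1).

We recall the linear facts. For $h\in C([0,T);L^2)$ and data $(v_0,v_1)\in H^1\times L^2$, the energy solution of $v_{tt}-v_{xx}=h$ is given by d'Alembert's formula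
$$v(x,t)=\tfrac12\bigl(v_0(x+t)+v_0(x-t)\bigr)+\tfrac12\int_{x-t}^{x+t}v_1\,dy+\mathcal Gh(x,t),$$
and it satisfies $\frac d{dt}\frac12\int(v_t^2+v_x^2)dx=\int hv_t\,dx$.

For (1): in one dimension $H^1\subset L^\infty$, so $u\mapsto|u|^p$ is locally Lipschitz from $H^1$ to $L^2$. The standard contraction argument gives a unique maximal solution, finite propagation speed, that is $\operatorname{supp}u(\cdot,t)\subset[-t-R,t+R]$, and a local existence time bounded below in terms of the $H^1\times L^2$ norm, on bounded time intervals. Moreover $u$ is continuous on $\mathbf R\times[0,T)$ and $t\mapsto u(t)\in L^\infty$ is continuous.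

**(BA) Blow-up alternative.** If $T(\varepsilon)<\infty$, then $u$ is unbounded on $\mathbf R\times[0,T(\varepsilon))$.

Indeed, suppose $T=T(\varepsilon)<\infty$ and $u$ is bounded. The supports lie in $[-T-R,T+R]$, so $\|u\|_{L^2}$ and $\||u|^p\|_{L^2}$ are bounded. The energy $e(t)=\frac12\int(u_t^2+u_x^2)$ satisfies $e'\le2|b|e+\||u|^p\|_{L^2}\sqrt{2e}$, hence stays bounded on $[0,T)$. Then the local existence time is bounded below near $T$ and the solution extends past $T$, a contradiction.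

We use Gronwall's inequality in the form: if $y\ge0$ is bounded and $y(t)\le a+\int_0^t c(s)y(s)ds$ with $a,c\ge0$, then $y(t)\le a\exp\int_0^tc$.

## 3. The undamped equation and functions of $t$ alone, by hand

**The case $b\equiv0$.** This satisfies (H). Here $u^0(x,t)=\frac12(f(x+t)+f(x-t))+\frac12\int_{x-t}^{x+t}g$. If $|x|\le t-R$, this equals the constant $m=\frac12\int g$. Two counts give the two exponents (heuristically).

If $m\ne0$, then $\varepsilon u^0\approx\varepsilon m$ on a cone whose truncation at time $t$ has area of order $t^2$. The first correction is of size $\mathcal G(|\varepsilon m|^p)\sim\varepsilon^pt^2$, which reaches the size $\varepsilon$ of the linear solution when $t\sim\varepsilon^{-(p-1)/2}$.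

If $m=0$, then $u^0$ vanishes inside the cone and lives in the two strips $|t-|x||\le R$. The source $|\varepsilon u^0|^p$ occupies an area of order $t$, so it creates inside the cone a wave of size $\varepsilon^pt$. The self-interaction of that wave is of size $(\varepsilon^pt)^pt^2$. The two are comparable when $\varepsilon^{p(p-1)}t^{p+1}\sim1$, which is the second exponent.

**Profiles for $b\equiv0$.** If $g=0$, then $u^0(t-\alpha,t)=\frac12(f(2t-\alpha)+f(-\alpha))\to\frac12f(-\alpha)$, and likewise $\varphi_-(\alpha)=\frac12f(\alpha)$. So $a_\pm=2^{-p}\|f\|_{L^p}^p$ and $J=2^{-p-1}\|f\|_{L^p}^p\,t$. If $g=-f'$, then $u^0=f(x-t)$, so $\varphi_+(\alpha)=f(-\alpha)$, $\varphi_-=0$ and $J=\frac14\|f\|_{L^p}^p(t+x)$. One of the two profiles can thus vanish.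

**Functions of $t$ alone.** For $h''+bh'=0$ we have $h'(t)=e^{-B(t)}h'(0)$. Under (H) the velocity converges to $e^{-B_\infty}h'(0)$, a nonzero multiple of the initial velocity. For $b=\mu(1+t)^{-2}$, $B(t)=\mu t/(1+t)$ and the factor is $e^{-\mu}$. This is where $e^{-B_\infty}$ in Theorem 2(i) comes from.

## 4. The spatial mean: $\int g>0$ is easy, the other cases are not

A natural first approach is to integrate (1) in $x$ and study an ordinary differential inequality. Put $F(t)=\int u\,dx$, $N(t)=\int|u|^pdx$. Testing (1) with a cutoff equal to $1$ on the support of $u$ gives $F\in C^2$ and $F''+bF'=N$. With $w=e^BF'$,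
$$w'=e^BN\ge e^{-b_*}N\ge0,\qquad w(0)=\varepsilon\int g,\qquad N\ge\bigl(2(t+R)\bigr)^{1-p}|F|^p. \tag{3}$$
The last inequality is Hölder on the support, which has length at most $2(t+R)$.

**Lemma 1.** Let $\tau_0\ge1$, $\tau_*\in(\tau_0,\infty]$, $\omega\in C^1([\tau_0,\tau_*))$ with $\Omega^{-1}\le\omega\le\Omega$, and $\Phi\in C^2([\tau_0,\tau_*))$ with $\Phi(\tau_0)\ge0$, $(\omega\Phi')(\tau_0)\ge c_0>0$ and
$$(\omega\Phi')'\ge k_0|\Phi|^p(1+\tau)^{1-p},\qquad k_0>0.$$
Then $\tau_*\le C(\Omega,c_0,k_0,p,\tau_0)<\infty$.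

*Proof.* $\omega\Phi'$ is nondecreasing, so $\Phi'\ge c_0/\Omega$, and $\Phi(\tau)\ge\frac{c_0}\Omega(\tau-\tau_0)\ge\frac{c_0\tau}{2\Omega}$ for $\tau\ge2\tau_0$. Let $L\ge2\tau_0$ and suppose $\tau_*>2L$. On $[L,2L]$ we have $1+\tau\le3L$. Multiplying the inequality by $2\omega\Phi'>0$ and using $\omega\ge\Omega^{-1}$,
$$\bigl((\omega\Phi')^2\bigr)'\ge\frac{2k_0}{\Omega(p+1)}(3L)^{1-p}\bigl(\Phi^{p+1}\bigr)'.$$
Integrating from $L$ and using $\omega\le\Omega$ gives $\Phi'\ge cL^{-(p-1)/2}\bigl(\Phi^{p+1}-\Phi(L)^{p+1}\bigr)^{1/2}$. Separating variables on $[L,2L]$ and substituting $\phi=\Phi(L)\varsigma$,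
$$L\le CL^{\frac{p-1}2}\int_{\Phi(L)}^\infty\frac{d\phi}{\sqrt{\phi^{p+1}-\Phi(L)^{p+1}}}=C\Bigl(\frac L{\Phi(L)}\Bigr)^{\frac{p-1}2}\int_1^\infty\frac{d\varsigma}{\sqrt{\varsigma^{p+1}-1}}\le C_5,$$
where $C_5$ does not depend on $L$, because $L/\Phi(L)\le2\Omega/c_0$ and the last integral converges. This fails for $L>C_5$. Hence $\tau_*\le2\max(2\tau_0,C_5+1)$. $\square$

**A criterion for the upper bound.** Let $A,T_1>0$ satisfy $A^{p-1}T_1^2=1$ and $T_1\ge R$. Define $\Phi$ by $F(t)=AT_1\Phi(t/T_1)$, and $\omega(\tau)=e^{B(T_1\tau)}\in[e^{-b_*},e^{b_*}]$. Then $(\omega\Phi')(\tau)=w(T_1\tau)/A$, and (3) gives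
$$(\omega\Phi')'\ge\frac{T_1}A\,e^{-b_*}\bigl(2(T_1\tau+R)\bigr)^{1-p}A^pT_1^p|\Phi|^p=e^{-b_*}2^{1-p}\Bigl(\tau+\frac R{T_1}\Bigr)^{1-p}|\Phi|^p\ge k_0|\Phi|^p(1+\tau)^{1-p}$$
with $k_0=e^{-b_*}2^{1-p}$. We used $A^{p-1}T_1^2=1$ in the equality. By Lemma 1 with $\tau_*=T(\varepsilon)/T_1$ we get $T(\varepsilon)\le CT_1$ as soon as, for fixed $\tau_0\ge1$ and $c_0>0$ independent of $\varepsilon$, either $T(\varepsilon)\le\tau_0T_1$, or
$$F(\tau_0T_1)\ge0\quad\text{and}\quad w(\tau_0T_1)\ge c_0A. \tag{4}$$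

**Upper bound for $\int g>0$.** Take $A=\varepsilon$, $T_1=\varepsilon^{-(p-1)/2}$, $\tau_0=1$. If $T(\varepsilon)>T_1$, then by (3) $w\ge\varepsilon\int g$, hence $F'\ge e^{-b_*}\varepsilon\int g$ and $F(T_1)\ge\varepsilon\bigl(\int f+e^{-b_*}T_1\int g\bigr)\ge0$ for small $\varepsilon$. So (4) holds and $T(\varepsilon)\le C\varepsilon^{-(p-1)/2}$.

**Where the mean stops being enough.** Suppose $\int g<0$, so $w$ starts at a negative value, and take $b=0$. All that (3) says is $F''\ge2^{1-p}(t+R)^{1-p}|F|^p$. For $p>3$ this has global negative solutions with data of size $\varepsilon$. Let $a=\frac{p-3}{p-1}\in(0,1)$, $2^{1-p}\kappa^{p-1}=a(1-a)$, and $F=-\varepsilon\kappa(t+R)^a$ with $\varepsilon\le1$. Then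
$$F''=\varepsilon\kappa a(1-a)(t+R)^{a-2}\ge2^{1-p}\varepsilon^p\kappa^p(t+R)^{ap+1-p}=2^{1-p}(t+R)^{1-p}|F|^p,$$
because $ap+1-p=a-2$ and $\varepsilon\ge\varepsilon^p$. So no argument that uses only this inequality can prove blow-up when $\int g<0$. For $\int g=0$ the matter is worse: if also $\int f=0$, then $F\equiv0$ satisfies every relation in (3) with its initial data. Hölder's inequality replaces $N$ by a function of the mean, and so loses both the cancellations and the concentration of $u$ near the light cone.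

What is missing is a lower bound for $N$ that comes from $u$ itself. Near the light cone the domain of dependence contains little of the support of $u$: the points of $C(x,t)$ in the support form a thin strip when $t-x$ is small. In such a strip $u$ remains close to $\varepsilon u^0$ for a long time, also for times beyond the scale $T_1$. There $N$ can be bounded below by means of $u^0$, and this will raise $w$ until (4) holds. To do this we need an integral equation for $u$ with a bounded kernel, and the asymptotics of $u^0$.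

## 5. Removing the damping: an integral equation with bounded kernel

**Lemma 2.** There is $K$ and a kernel $k$ such that
$$u(x,t)=\varepsilon u^0(x,t)+\iint_{C(x,t)}k(x-y;t,s)|u(y,s)|^p\,dy\,ds, \tag{5}$$
$$|k|\le K,\qquad |k(z;t,s)-\tfrac12|\le C(1+s)^{1-\beta}\qquad(|z|\le t-s). \tag{6}$$

*Proof.* **Step 1: turn the damping into a potential.** With $v=\lambda u$, $\lambda'=\frac b2\lambda$, we have $u_t=\lambda^{-1}(v_t-\frac b2v)$ and $u_{tt}=\lambda^{-1}(v_{tt}-bv_t-\frac{b'}2v+\frac{b^2}4v)$. Hence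
$$u_{tt}+bu_t=\lambda^{-1}(v_{tt}+Vv),\qquad V=-\tfrac{b'}2-\tfrac{b^2}4,\qquad |V(t)|\le C(1+t)^{-1-\beta},$$
since $2\beta>1+\beta$. In particular $\int_0^\infty(1+t)|V|dt<\infty$.

**Step 2: construct the kernel for the potential.** For $0\le s\le t$ and $|z|\le t-s$ we solve
$$E(z;t,s)=\tfrac12-\tfrac12\int_s^t\int_{|y|\le\tau-s,\ |y-z|\le t-\tau}V(\tau)E(y;\tau,s)\,dy\,d\tau \tag{7}$$
by iteration, $E_0=\frac12$, and set $E=0$ for $|z|>t-s$. Let $\kappa(t)=\int_s^t(\tau-s)|V|d\tau$. The $y$-slices have length at most $2(\tau-s)$. So if $|E_j-E_{j-1}|\le\frac12\kappa^j/j!$ (for $j=0$ read $E_{-1}=0$), then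
$$|E_{j+1}-E_j|\le\int_s^t(\tau-s)|V(\tau)|\,\tfrac12\frac{\kappa(\tau)^j}{j!}d\tau=\tfrac12\frac{\kappa(t)^{j+1}}{(j+1)!}.$$
The iterates converge uniformly to a solution, continuous on $|z|\le t-s$. With $\kappa_s=\int_s^\infty(\tau-s)|V|d\tau\le C(1+s)^{1-\beta}$ we get
$$|E|\le\tfrac12e^{\kappa_s}\le C,\qquad|E-\tfrac12|\le\tfrac12(e^{\kappa_s}-1)\le\tfrac12\kappa_se^{\kappa_s}\le C(1+s)^{1-\beta}.$$

**Step 3: represent the nonlinear correction.** Let $v^0=\lambda u^0$. The functions $v$ and $\varepsilon v^0$ have the same data $\bigl(\varepsilon f,\varepsilon(g+\frac{b(0)}2f)\bigr)$. With $v_{\rm free}$ the free wave with these data, d'Alembert's formula gives $v=v_{\rm free}-\mathcal G(Vv)+\mathcal G(\lambda|u|^p)$ and $\varepsilon v^0=v_{\rm free}-\mathcal G(V\varepsilon v^0)$. So $D=v-\varepsilon v^0$ solves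
$$D=\mathcal GH-\mathcal G(VD),\qquad H=\lambda|u|^p.$$
Consider $\tilde D(x,t)=\int_0^t\int E(x-y;t,s)H(y,s)\,dy\,ds$. By Fubini,
$$\mathcal G(V\tilde D)(x,t)=\iint H(y,s)\Bigl[\tfrac12\int_s^t\int_{|x'-y|\le\tau-s,\ |x-x'|\le t-\tau}V(\tau)E(x'-y;\tau,s)dx'd\tau\Bigr]dy\,ds .$$
The bracket is empty unless $|x-y|\le t-s$, and then equals $\frac12-E(x-y;t,s)$ by (7). So $\mathcal G(V\tilde D)=\mathcal GH-\tilde D$: the function $\tilde D$ solves the same equation. The difference of two locally bounded solutions with compact $x$-supports satisfies $\|\Delta(t)\|_\infty\le\int_0^t(t-s)|V(s)|\|\Delta(s)\|_\infty ds$, hence vanishes by Gronwall. So $D=\tilde D$. Dividing by $\lambda(t)$ gives (5) with $k=\frac{\lambda(s)}{\lambda(t)}E$.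

**Step 4: check (6).** We have $e^{-b_*/2}\le\lambda\le e^{b_*/2}$, so $|k|\le K$, and $|\lambda(s)/\lambda(t)-1|\le C|B(t)-B(s)|\le C\int_s^\infty|b|\le C(1+s)^{1-\beta}$. Combined with the bound on $E-\frac12$ this is (6). $\square$

## 6. The linear solution inside the cone and along light rays

**Lemma 3.**
(a) $|u^0|\le C_0$ for some $C_0>0$.
(b) With $m=\frac12e^{-B_\infty}\int g$: $|u^0(x,t)-m|\le C\,d(x,t)^{1-\beta}$ for $|x|\le t-R$.
(c) If $\int g=0$: $|u^0(x,t)|\le C\,d(x,t)^{-\beta}$ for $|x|\le t+R$.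
(d) There are continuous $\varphi_\pm$ on $\mathbf R$, vanishing on $(-\infty,-R]$ and not both identically zero, with $u^0(\pm(t-\alpha),t)\to\varphi_\pm(\alpha)$ as $t\to\infty$, locally uniformly in $\alpha$.

*Proof.* **Step (a): uniform bound.** In this proof $v_{\rm free}$ is the free wave with the data of $v^0=\lambda u^0$, so $v^0=v_{\rm free}-\mathcal G(Vv^0)$, and $v_{\rm free}$ is bounded. As $v^0(\cdot,s)$ is supported in $|y|\le s+R$, $\|v^0(t)\|_\infty\le C+\int_0^t|V(s)|(s+R)\|v^0(s)\|_\infty ds$. Gronwall bounds $v^0$, hence $u^0$.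

**Step (b): inside the cone only the mean is felt.** Let $F_0=\int u^0dx$. Then $F_0''+bF_0'=0$, so $F_0'=e^{-B}\int g$ and $|F_0|\le C(1+t)$. Let $Q=\int v^0dx=\lambda F_0$. As in Step 1 of Lemma 2, $Q''+VQ=0$, with $Q'(0)=\int(g+\frac{b(0)}2f)$.

Let $|x|\le t-R$ and $\sigma=(t-|x|-R)/2\ge0$. For $s\le\sigma$ we have $s+R+|x|\le t-s$, so the slice of $C(x,t)$ at time $s$ contains $[-s-R,s+R]$, that is, the support of $v^0(\cdot,s)$. Also $v_{\rm free}(x,t)=\frac12Q'(0)$, since $x+t\ge R$, $x-t\le-R$ and $f(\pm R)=0$. Splitting $\mathcal G(Vv^0)$ at time $\sigma$,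
$$v^0(x,t)=\tfrac12Q'(0)-\tfrac12\int_0^\sigma VQ\,ds+\rho=\tfrac12Q'(\sigma)+\rho,\qquad|\rho|\le\tfrac12\int_\sigma^\infty|V(s)|\,\|v^0(s)\|_{L^1}ds. \tag{8}$$
By (a), $\|v^0(s)\|_{L^1}\le C(1+s)$, so $|\rho|\le C(1+\sigma)^{1-\beta}$. Furthermore
$$Q'(\sigma)=\lambda(\sigma)\Bigl(e^{-B(\sigma)}\int g+\tfrac12b(\sigma)F_0(\sigma)\Bigr)=e^{-B_\infty/2}\int g+O\bigl((1+\sigma)^{1-\beta}\bigr).$$
Finally $d(x,t)=1+2\sigma+R$, so $1+\sigma\ge c\,d(x,t)$, and $\lambda(t)^{-1}=e^{-B_\infty/2}+O((1+t)^{1-\beta})$ with $1+t\ge d(x,t)$. Multiplying, we get (b).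

**Step (c): bootstrap the decay when $\int g=0$.** Now $F_0=\int f$ is constant, so $|Q'(\sigma)|=|\lambda\frac b2\int f|\le C(1+\sigma)^{-\beta}$. Suppose $|v^0|\le Cd^{-\gamma}$ on $|x|\le t+R$. This holds with $\gamma=\beta-1$: for $|x|\le t-R$ by (b) with $m=0$, and for $t-R\le|x|\le t+R$ by (a), since there $d\le1+R$. If $0<\gamma<1$, then $\|v^0(s)\|_{L^1}\le C(1+s)^{1-\gamma}$, so $|\rho|\le C(1+\sigma)^{1-\beta-\gamma}$. Then (8), together with (a) near the cone, gives the exponent $\min(\beta,\gamma+\beta-1)=\gamma+\beta-1$. Each round gains $\beta-1>0$. If the exponent $1$ is hit exactly, lower $\gamma$ slightly first. After finitely many rounds we have some $\gamma>1$. Then $\|v^0(s)\|_{L^1}\le C$ and $|\rho|\le C(1+\sigma)^{-\beta}$, and (8) gives the exponent $\beta$.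

**Step (d): profiles exist and do not both vanish.** Let $\mathcal E(t)=\frac12\int\bigl((u^0_t)^2+(u^0_x)^2\bigr)dx$. Then $\mathcal E'=-b\int(u^0_t)^2$, so $|\mathcal E'|\le2|b|\mathcal E$ and $\mathcal E(0)e^{-2b_*}\le\mathcal E(t)\le\mathcal E(0)e^{2b_*}$. Here $\mathcal E(0)>0$, since $\mathcal E(0)=0$ would force $g=0$ and $f$ constant with compact support.

Put $q=u^0_t-u^0_x$, $r=u^0_t+u^0_x$, $\tilde q(\alpha,t)=q(t-\alpha,t)$, $\tilde r(\alpha,t)=r(-(t-\alpha),t)$. As $(\partial_t+\partial_x)q=-bu^0_t=(\partial_t-\partial_x)r$,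
$$\tilde q(\cdot,t)=\tilde q(\cdot,0)-\int_0^tb(s)u^0_t(s-\cdot,s)ds,\qquad \tilde r(\cdot,t)=\tilde r(\cdot,0)-\int_0^tb(s)u^0_t(\cdot-s,s)ds$$
in $L^2$ (first for smooth data, then by density through the energy bound). Since $\|b\,u^0_t\|_{L^2}\le C|b|\in L^1(0,\infty)$, $\tilde q\to q_\infty$ and $\tilde r\to r_\infty$ in $L^2(\mathbf R)$. As $\|q\|_{L^2}^2+\|r\|_{L^2}^2=4\mathcal E\ge c>0$, the limits are not both $0$.

Next, $\partial_\alpha[u^0(t-\alpha,t)]=-u^0_x=\frac12(q-r)(t-\alpha,t)$. On a bounded interval $I$ the term with $r$ disappears: $r(t-\alpha,t)=\tilde r(2t-\alpha,t)$, so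
$$\int_I|r(t-\alpha,t)|^2d\alpha=\int_{2t-I}|\tilde r(\alpha',t)|^2d\alpha'\le2\|\tilde r(t)-r_\infty\|_{L^2}^2+2\int_{2t-I}|r_\infty|^2\to0.$$
Since $u^0(t+R,t)=0$, integrating from $\alpha=-R$ gives $u^0(t-\alpha,t)\to\varphi_+(\alpha):=\frac12\int_{-R}^\alpha q_\infty$ locally uniformly. By finite speed $q_\infty=0$ on $(-\infty,-R)$, so $\varphi_+$ vanishes on $(-\infty,-R]$, and $\varphi_+\equiv0$ if and only if $q_\infty=0$. In the same way $\partial_\alpha[u^0(-(t-\alpha),t)]=\frac12(r-q)(\alpha-t,t)$, with $q(\alpha-t,t)=\tilde q(2t-\alpha,t)$, gives $\varphi_-=\frac12\int_{-R}^\alpha r_\infty$. $\square$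

## 7. Lower bounds for $T(\varepsilon)$

Both bounds follow from (5) by a continuity argument. For $\int g=0$ the argument is run on $u-\varepsilon u^0$ instead of $u$.

**Step 1: any data, $T(\varepsilon)\ge c\,\varepsilon^{-(p-1)/2}$.** Let $M(t)=\sup_{s\le t}\|u(s)\|_\infty$, continuous, with $M(0)\le C_0\varepsilon$. Since $C(x,t)$ has area $t^2$, (5) and (6) give $M(t)\le C_0\varepsilon+KM(t)^p(t+R)^2$. If $M(t)=2C_0\varepsilon$ for some $t$, then $C_0\varepsilon\le K(2C_0\varepsilon)^p(t+R)^2$, i.e. $(t+R)^2\ge c\,\varepsilon^{-(p-1)}$. So $M<2C_0\varepsilon$ as long as $t+R<c'\varepsilon^{-(p-1)/2}$, and (BA) gives the claim for small $\varepsilon$.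

**Step 2: $\int g=0$, $T(\varepsilon)\ge c\,\varepsilon^{-p(p-1)/(p+1)}$.** By Lemma 3(c) and $\beta p>1$, $\int|u^0(y,s)|^pdy\le C$ for all $s$. Let $W(t)=\sup_{s\le t}\|u(s)-\varepsilon u^0(s)\|_\infty$, continuous, $W(0)=0$. From $|u|^p\le2^{p-1}(\varepsilon^p|u^0|^p+|u-\varepsilon u^0|^p)$ and (5), for $t\le\tau$,
$$W(t)\le C_1\varepsilon^p\tau+C_1W(t)^p(\tau+R)^2.$$
Suppose $W(t)=2C_1\varepsilon^p\tau$ for some $t\le\tau$, where $\tau\ge R$. Then $C_1\varepsilon^p\tau\le C_1(2C_1\varepsilon^p\tau)^p\,4\tau^2$, i.e. $\tau^{p+1}\ge c\,\varepsilon^{-p(p-1)}$. Take $\tau=c'\varepsilon^{-p(p-1)/(p+1)}$ with $c'$ so small that this fails, and $\varepsilon$ so small that $\tau\ge R$. Then $W<2C_1\varepsilon^p\tau$ on $[0,\min(\tau,T(\varepsilon)))$, so $u$ is bounded there, and (BA) gives $T(\varepsilon)>\tau$.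

## 8. A strip along the light cone where $u$ stays close to $\varepsilon u^0$

**Lemma 4.** Let $\eta\ge0$, $0\le t<T(\varepsilon)$ and $K(2C_0)^p\varepsilon^{p-1}(\eta+R)(t+R)\le C_0/2$. Then for $0\le s\le t$ and $s-x\le\eta$,
$$|u(x,s)-\varepsilon u^0(x,s)|\le K(2C_0\varepsilon)^p(\eta+R)(t+R).$$
The same holds for $s+x\le\eta$.

*Proof.* Let $s-x\le\eta$. For $(y,s')\in C(x,s)$ we have $s'-y\le s'-x+(s-s')=s-x\le\eta$, so $C(x,s)$ stays in the strip. In the coordinates $\alpha=s'-y$, $\gamma=s'+y$, with $dy\,ds'=\frac12d\alpha\,d\gamma$, the part of $C(x,s)$ with $|y|\le s'+R$ lies in $[-R,\eta]\times[-R,2s+R]$, so its area is at most $(\eta+R)(s+R)$.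

Let $M_\eta(s)=\sup\{|u(x,s')|:s'\le s,\ s'-x\le\eta\}$. It is continuous with $M_\eta(0)\le C_0\varepsilon$. By (5), $M_\eta(s)\le C_0\varepsilon+KM_\eta(s)^p(\eta+R)(t+R)$ for $s\le t$. At a first $s\le t$ with $M_\eta(s)=2C_0\varepsilon$ the hypothesis would give $2C_0\varepsilon\le\frac32C_0\varepsilon$, a contradiction. So $M_\eta<2C_0\varepsilon$ on $[0,t]$, and (5) gives the claim. Reflect $x\mapsto-x$ for the second statement. $\square$

The condition is on the product of width and length: $\eta t\lesssim\varepsilon^{-(p-1)}$. The length $t$ may be much larger than $\varepsilon^{-(p-1)/2}$ if the strip is thin.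

### Upper bound for $\int g<0$

Let $A=\varepsilon$ and $T_1=\varepsilon^{-(p-1)/2}$, so $T_1^2=\varepsilon^{-(p-1)}$; now $m<0$. A strip with $\eta\sim\theta T_1$ on the time scale $T_1$ raises $w$ by a small multiple of $\varepsilon$, perhaps less than the deficit $\varepsilon|\int g|$. So we let the strip get thinner as $1/t$. It then contributes equally on each dyadic time interval, and a long but fixed number of such intervals makes up the deficit.

**Step 1: choose the strip.** By Lemma 3(b) there is $\rho_1\ge R$ with $u^0(x,t)\le m/2$ whenever $t-|x|\ge\rho_1$. Fix $\theta\in(0,1]$ with $4\theta K(2C_0)^p\le\min(C_0/2,|m|/4)$. Let $L>1$ be a constant to be chosen, and assume $T(\varepsilon)>LT_1$ (otherwise $T(\varepsilon)\le LT_1$ is the desired bound). For $t\in[T_1,LT_1]$ put $\eta_t=\theta T_1^2/t\in[\theta T_1/L,\,t]$. For $\varepsilon$ small, depending on $L$, we have $\eta_t\ge2\rho_1\ge R$ and $t\ge R$, so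
$$(\eta_t+R)(t+R)\le4\eta_tt=4\theta\varepsilon^{-(p-1)}.$$

**Step 2: bound $N$ from below.** By the choice of $\theta$, Lemma 4 applies with $\eta=\eta_t$ and gives $|u-\varepsilon u^0|\le4\theta K(2C_0)^p\varepsilon\le\varepsilon|m|/4$ at time $t$ for $t-x\le\eta_t$. If $\rho_1\le t-x\le\eta_t$, then $x\ge t-\eta_t\ge0$, so $t-|x|\ge\rho_1$ and $u(x,t)\le\varepsilon m/2+\varepsilon|m|/4=-\varepsilon|m|/4$. Hence, as $\eta_t-\rho_1\ge\eta_t/2$,
$$N(t)\ge(\varepsilon|m|/4)^p(\eta_t-\rho_1)\ge c\,\varepsilon^pT_1^2/t=c\,\varepsilon/t\qquad(T_1\le t\le LT_1),$$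
with $c$ independent of $L$.

**Step 3: reach (4).** By (3), $w(LT_1)\ge-\varepsilon|\int g|+e^{-b_*}c\,\varepsilon\log L\ge\varepsilon$ if $L$ is fixed large. Since $w\ge-\varepsilon|\int g|$ always, $F'\ge-C\varepsilon$, and $F(LT_1)\ge-C\varepsilon LT_1$ for small $\varepsilon$. For $t\ge LT_1$ we have $w\ge\varepsilon$, so $F'\ge e^{-b_*}\varepsilon$, and
$$F(\tau_0T_1)\ge-C\varepsilon LT_1+e^{-b_*}\varepsilon(\tau_0-L)T_1\ge0$$
for a fixed $\tau_0\ge L$, unless already $T(\varepsilon)\le\tau_0T_1$. So (4) holds with $c_0=1$, and $T(\varepsilon)\le C\varepsilon^{-(p-1)/2}$.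

### Upper bound for $\int g=0$

Let $T_1=\varepsilon^{-a}$ with $a=\frac{p(p-1)}{p+1}$, and $A=\varepsilon^pT_1$. Then $A^{p-1}T_1^2=\varepsilon^{p(p-1)}T_1^{p+1}=1$. Now a strip of fixed width suffices, because $a<p-1$.

**Step 1: bound $N$ from below by the profile.** By Lemma 3(d), after reflection if necessary, $\varphi_+\not\equiv0$. Choose a bounded interval $I$ with $\|\varphi_+\|_{L^p(I)}=:4c_6>0$. By uniform convergence on $I$ there is $t_0\ge R$ with $\|u^0(t-\cdot,t)\|_{L^p(I)}\ge2c_6$ for $t\ge t_0$. Apply Lemma 4 with $\eta=\max(0,\sup I)$. There is $c_2>0$ such that for small $\varepsilon$ and $t_0\le t\le c_2\varepsilon^{-(p-1)}$, $t<T(\varepsilon)$, its hypothesis holds and $|u-\varepsilon u^0|\le C\varepsilon^pt\le c_6|I|^{-1/p}\varepsilon$ on $\{x=t-\alpha,\ \alpha\in I\}$. By the triangle inequality in $L^p(I)$,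
$$N(t)\ge(2c_6\varepsilon-c_6\varepsilon)^p=(c_6\varepsilon)^p,\qquad t_0\le t\le c_2\varepsilon^{-(p-1)},\quad t<T(\varepsilon).$$
As $a<p-1$, this range contains $[t_0,T_1]$ for small $\varepsilon$ if $T(\varepsilon)>T_1$. If $T(\varepsilon)\le T_1$, we are done.

**Step 2: reach (4) with $\tau_0=1$.** By (3) and $w(0)=0$ we have $w\ge0$ and $w(t)\ge c\,\varepsilon^p(t-t_0)$ on $[t_0,T_1]$. So $w(T_1)\ge\frac c2\varepsilon^pT_1=\frac c2A$ for small $\varepsilon$. Integrating $F'=e^{-B}w$,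
$$F(T_1)\ge-\varepsilon\Bigl|\int f\Bigr|+c'\varepsilon^p(T_1-t_0)^2\ge0$$
for small $\varepsilon$, because $\varepsilon^{p-1}T_1^2=\varepsilon^{p-1-2a}\to\infty$: indeed $2a>p-1$, as $2p>p+1$. So (4) holds and $T(\varepsilon)\le C\varepsilon^{-a}$.

Sections 4, 7 and 8 together prove Theorem 1. $\blacksquare$

## 9. The limit equation on the cone

We now prove Theorem 2. After scaling, the solution should converge to a solution of (2), in which the linear part has become $m$ in case (i), and the mass of $|\varepsilon u^0|^p$ has become two measures on the rays $x=\pm t$ in case (ii). The ray $y=s$ lies in $C(x,t)$ for $0\le s\le(t+x)/2$. This is how $J$ arises.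

**Lemma 5.** Let $\Lambda$ be continuous on $\Gamma$. Then (2) has a unique maximal continuous solution on $\Gamma\cap\{t<\Theta\}$, $\Theta\in(0,\infty]$. It is bounded for $t\le\tau<\Theta$. If $\Theta<\infty$, $U$ is unbounded on $\Gamma\cap\{t<\Theta\}$.

*Proof.* Let $\Gamma_\tau=\Gamma\cap\{t\le\tau\}$, a compact set, and suppose a continuous solution on $\Gamma_\tau$ is given (for $\tau=0$ it is $U(0,0)=\Lambda(0,0)$). For $\tau\le t\le\tau+1$ put $\Lambda_\tau=\Lambda+\frac12\iint_{C(x,t)\cap\Gamma_\tau}|U|^p$, which is continuous and bounded by some $S$ depending only on $\tau$, $\sup_{\Gamma_{\tau+1}}|\Lambda|$ and $\sup_{\Gamma_\tau}|U|$. Consider $U\mapsto\Lambda_\tau+\frac12\iint_{C(x,t)\cap\Gamma\cap\{s\ge\tau\}}|U|^p$ on continuous functions on $\Gamma\cap\{\tau\le t\le\tau+h\}$, $h\le1$, with $|U|\le S+1$. The domain of integration has area at most $2(\tau+1)h$. So the map preserves this set if $h(\tau+1)(S+1)^p\le1$, and is a contraction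 if also $h(\tau+1)p(S+1)^{p-1}<1$. Its fixed point equals $\Lambda_\tau=U$ at $t=\tau$ and extends the solution to $\Gamma_{\tau+h}$. Two solutions on $\Gamma_\tau$, both bounded by $S$, have $y(t)=\sup_{\Gamma_t}|U_1-U_2|\le\tau pS^{p-1}\int_0^ty$, so they agree. If $\Theta<\infty$ and $U$ were bounded, $h$ could be chosen independently of $\tau<\Theta$, and $U$ would extend past $\Theta$. $\square$

If $|x|>t$, then $C(x,t)\cap\Gamma=\emptyset$, because $|y|\ge|x|-(t-s)>s$. So with $U=0$ off $\Gamma$, (2) holds everywhere with $\Lambda$ replaced by $\Lambda1_\Gamma$.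

**Scaling.** Let $(A,T_1)=(\varepsilon,\varepsilon^{-(p-1)/2})$ in case (i) and $(A,T_1)=(\varepsilon^pT_1,\varepsilon^{-p(p-1)/(p+1)})$ in case (ii), so that $A^{p-1}T_1^2=1$ in both. Put $U_\varepsilon(x,t)=A^{-1}u(T_1x,T_1t)$, $\ell_\varepsilon(x,t)=A^{-1}\varepsilon u^0(T_1x,T_1t)$, $k_\varepsilon(z;t,s)=k(T_1z;T_1t,T_1s)$. By (5) and (6),
$$U_\varepsilon=\ell_\varepsilon+\iint_{C(x,t)}k_\varepsilon|U_\varepsilon|^p,\qquad|k_\varepsilon|\le K,\quad|k_\varepsilon-\tfrac12|\le C(1+T_1s)^{1-\beta}, \tag{9}$$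
and everything is supported in $|x|\le t+\delta_\varepsilon$, $\delta_\varepsilon=R/T_1\to0$. Note that $\int_0^\tau(1+T_1s)^{1-\beta}ds\to0$ for each $\tau$.

### One equation for both cases

In case (i) set $Z_\varepsilon=U_\varepsilon$, $\Lambda_\varepsilon=\ell_\varepsilon$, $\Lambda=m$. In case (ii) set $Z_\varepsilon=U_\varepsilon-\ell_\varepsilon$, $\Lambda_\varepsilon=\frac12\iint_{C(x,t)}|\ell_\varepsilon|^p$, $\Lambda=J$.

**Step 1: the unified form.** We show that for fixed $\tau$ and all $t\le\tau$ (while the solution exists)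
$$Z_\varepsilon=\Lambda_\varepsilon+\tfrac12\iint_{C(x,t)}|Z_\varepsilon|^p+r_\varepsilon, \tag{10}$$
where, for small $\varepsilon$: $|\Lambda_\varepsilon|\le C_\tau$; $\Lambda_\varepsilon\to\Lambda1_\Gamma$ uniformly on $\{|t-|x||\ge\sigma,\ t\le\tau\}$ for each $\sigma>0$; and for each $M$, $\sup_{t\le\tau'}|r_\varepsilon|\to0$ uniformly over those $\tau'\le\tau$ for which $|Z_\varepsilon|\le M$ on $[0,\tau']$.

*Case (i).* Here $\ell_\varepsilon=u^0(T_1x,T_1t)$. It is bounded by $C_0$. For $t-|x|\ge\sigma$ Lemma 3(b) gives $|\ell_\varepsilon-m|\le C(T_1\sigma)^{1-\beta}\to0$, and for $|x|\ge t+\sigma$ it vanishes once $\delta_\varepsilon<\sigma$. The remainder is $r_\varepsilon=\iint(k_\varepsilon-\frac12)|U_\varepsilon|^p$, and $|r_\varepsilon|\le2(\tau+1)M^p\int_0^\tau C(1+T_1s)^{1-\beta}ds\to0$.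

*Case (ii), sizes of $\ell_\varepsilon$.* Since $\varepsilon^{-(p-1)}=T_1^{(p+1)/p}$, $\varepsilon/A=\varepsilon^{1-p}T_1^{-1}=T_1^{1/p}$. By Lemma 3(c),
$$\int|\ell_\varepsilon(x,t)|^pdx=\int|u^0(y,T_1t)|^pdy\le C,\qquad\int|\ell_\varepsilon|dx=T_1^{\frac1p-1}\int|u^0(y,T_1t)|dy\le CT_1^{\frac1p-1}\to0.$$
In addition $\int|\ell_\varepsilon|^{p-1}dx\to0$ uniformly for $t\le\tau$. For $p<2$, Hölder on $|x|\le\tau+1$ gives $\int|\ell_\varepsilon|^{p-1}\le(2\tau+2)^{2-p}(\int|\ell_\varepsilon|)^{p-1}$. For $p\ge2$, interpolation gives $\int|\ell_\varepsilon|^{p-1}\le(\int|\ell_\varepsilon|)^{\frac1{p-1}}(\int|\ell_\varepsilon|^p)^{\frac{p-2}{p-1}}$.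

*Case (ii), the remainder.* We use
$$\bigl||a+b|^p-|a|^p-|b|^p\bigr|\le C\bigl(|a|^{p-1}|b|+|a||b|^{p-1}\bigr). \tag{11}$$
By symmetry and homogeneity it is enough to take $a=1$, $|b|\le1$, where $||1+b|^p-1|\le p2^{p-1}|b|$ and $|b|^p\le|b|$. From (9),
$$r_\varepsilon=\iint(k_\varepsilon-\tfrac12)|\ell_\varepsilon+Z_\varepsilon|^p+\tfrac12\iint\bigl(|\ell_\varepsilon+Z_\varepsilon|^p-|\ell_\varepsilon|^p-|Z_\varepsilon|^p\bigr),$$
both over $C(x,t)$. If $|Z_\varepsilon|\le M$, then $\int|\ell_\varepsilon+Z_\varepsilon|^pdx\le C$, so the first integral is at most $C\int_0^\tau(1+T_1s)^{1-\beta}ds\to0$. By (11) the second is at most $C\int_0^\tau\!\int(M|\ell_\varepsilon|^{p-1}+M^{p-1}|\ell_\varepsilon|)\,dy\,ds\to0$.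

*Case (ii), convergence of $\Lambda_\varepsilon$.* Clearly $|\Lambda_\varepsilon|\le C\tau$. For $|x|\ge t+\sigma$, $\Lambda_\varepsilon=0$ once $\delta_\varepsilon<\sigma$. Now let $t-|x|\ge\sigma\ge\sigma'>0$. First, for $s\ge\sigma'$,
$$\int_{y>0}|\ell_\varepsilon(y,s)|^pdy=\int_{-R}^{T_1s}|u^0(T_1s-\alpha,T_1s)|^pd\alpha\to a_+,$$
uniformly in $s\ge\sigma'$, by Lemma 3(d) and dominated convergence with majorant $C(1+\alpha_+)^{-\beta p}$ from Lemma 3(c). In particular $a_+<\infty$. Second, the part of this mass with $|s-y|>\sigma'$ corresponds to $\alpha>T_1\sigma'$ once $T_1\sigma'>R$, so it is at most $C\int_{T_1\sigma'}^\infty(1+\alpha)^{-\beta p}d\alpha\to0$. Third, the set $\{|s-y|\le\sigma'\}$ at time $s$ lies in $C(x,t)$ when $s\le(t+x-\sigma')/2$: then $s+\sigma'\le x+t-s$, and $s-\sigma'\ge s+x-t$ because $t-x\ge\sigma'$. It is disjoint from $C(x,t)$ when $s>(t+x+\sigma')/2$, since then $s-\sigma'>x+t-s$. So the part $y>0$ contributes to $\Lambda_\varepsilon$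
$$\tfrac12a_+\tfrac{t+x}2+O(\sigma')+o(1),$$
where $O(\sigma')$ also covers the times $s\le\sigma'$. By symmetry the part $y<0$ contributes $\frac12a_-\frac{t-x}2+O(\sigma')+o(1)$. Let $\varepsilon\to0$, then $\sigma'\to0$. All bounds are uniform in $(x,t)$, which proves the claim. We also record that $a_\pm<\infty$, and $a_++a_->0$ by Lemma 3(d).

### Convergence before the blow-up time of $U$

**Step 2: $\liminf T(\varepsilon)/T_1\ge\Theta:=\Theta[\Lambda]$.** Let $\tau<\Theta$, let $U$ solve (2), and put (suprema over small $\varepsilon$)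
$$M=\sup_{t\le\tau}|U|+\sup_{\varepsilon,\ t\le\tau}|\Lambda_\varepsilon|+\sup_{\Gamma_\tau}|\Lambda|+1.$$
At $t=0$, $|Z_\varepsilon|<M$, since $Z_\varepsilon(0)=\Lambda_\varepsilon(0)$ in (i) and $Z_\varepsilon(0)=0$ in (ii). As long as $|Z_\varepsilon|\le M$ and $t\le\tau$, subtract (2) from (10). With $D(t)=\|Z_\varepsilon(t)-U(t)\|_{L^1_x}$,
$$|Z_\varepsilon-U|\le|\Lambda_\varepsilon-\Lambda1_\Gamma|+\tfrac p2M^{p-1}\iint_{C(x,t)}|Z_\varepsilon-U|+o(1). \tag{12}$$
Integrate over $|x|\le\tau+1$, which contains the supports, and use that each $(y,s)$ lies in $C(x,t)$ for a set of $x$ of length $2(t-s)$: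
$$D(t)\le\|\Lambda_\varepsilon-\Lambda1_\Gamma\|_{L^1(|x|\le\tau+1)}+o(1)+C\int_0^t(t-s)D(s)ds.$$
By Step 1 the first term tends to $0$ uniformly in $t\le\tau$: the exceptional set $|t-|x||<\sigma$ has length at most $4\sigma$, and the functions are bounded. Gronwall gives $D=o(1)$. Returning to (12), the double integral is at most $\int_0^tD=o(1)$, so
$$|Z_\varepsilon|\le|U|+|\Lambda_\varepsilon|+|\Lambda1_\Gamma|+o(1)\le M-1+o(1)<M.$$
By continuity the bound $|Z_\varepsilon|\le M$ persists up to $\min(\tau,T(\varepsilon)/T_1)$. For each fixed $\varepsilon$, $\ell_\varepsilon$ is bounded, so $u$ is bounded there, and (BA) gives $T(\varepsilon)>\tau T_1$ for small $\varepsilon$. We also obtain: for $t\le\tau<\Theta$, $Z_\varepsilon$ is uniformly bounded and $Z_\varepsilon\to U$ in $L^1_x$, uniformly in $t$.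

Since $T(\varepsilon)\le CT_1$ by Theorem 1, this shows $0<\Theta<\infty$.

### No survival past the blow-up time of $U$

**Step 3: $\limsup T(\varepsilon)/T_1\le\Theta$.** Suppose that for some $\delta>0$ we have $T(\varepsilon)>(\Theta+2\delta)T_1$ along a sequence $\varepsilon\to0$. The plan is to use a point where $U$ is huge, which makes $U_\varepsilon$ large on a small triangle in its future, and to show that such a size cannot persist on the triangle.

*A large integral before $\Theta$.* By Lemma 5 choose $(x_n,t_n)\in\Gamma$ with $t_n\uparrow\Theta$, $|U(x_n,t_n)|\to\infty$, $x_n\to x_*$, $|x_n-x_*|<\delta/4$, and $t_n>\sigma:=\Theta/2$. As $\Lambda$ is bounded on bounded sets and $U$ is bounded for $t\le\sigma$,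
$$G_n:=\iint_{C(x_n,t_n)\cap\{s\ge\sigma\}}|U|^p\to\infty.$$

*The triangle.* Let $t_*=\Theta+\delta/2$ and
$$P=\{t_*\le t<t_*+\delta/4,\ |x-x_*|\le\delta/4-(t-t_*)\}.$$
On $P$, $|x|\le|x_*|+\delta/4\le\Theta+\delta/4$, so $t-|x|\ge\delta/4$. Hence $|\ell_\varepsilon|\le C$ on $P$: in (i) by Lemma 3(a), in (ii) because $|\ell_\varepsilon|\le CT_1^{1/p}(T_1\delta/4)^{-\beta}\to0$. Also $C(x_n,t_n)\subset C(x,t)$ for $(x,t)\in P$, since $|x-x_n|\le\delta/2\le t-t_n$.

*Lower bound on $P$.* By (9), for small $\varepsilon$, $k_\varepsilon\ge\frac14$ for $s\ge\sigma$, $|z|\le t-s$. By Step 2 with $\tau=\sigma$ (and the bound on $\int|\ell_\varepsilon|^p$ in (ii)), $\int_0^\sigma\!\int|U_\varepsilon|^p\le C$. The sets $C(x_n,t_n)\cap\{s\ge\sigma\}$ and $C(x,t)\cap\{s\ge t_*\}$ are disjoint, because $t_n<\Theta<t_*$. So on $P$, with $C_1$ independent of $\varepsilon$ and $n$,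
$$U_\varepsilon(x,t)\ge-C_1+\tfrac14\iint_{C(x_n,t_n)\cap\{s\ge\sigma\}}|U_\varepsilon|^p+\tfrac14\iint_{C(x,t)\cap\{s\ge t_*\}}|U_\varepsilon|^p.$$
For fixed $n$, Step 2 with $\tau=t_n$ shows that $\iint_{C(x_n,t_n)\cap\{s\ge\sigma\}}|Z_\varepsilon|^p\to G_n$. In (i) $Z_\varepsilon=U_\varepsilon$. In (ii), (11) gives $|\ell_\varepsilon+Z_\varepsilon|^p\ge|Z_\varepsilon|^p-C(|\ell_\varepsilon|^{p-1}|Z_\varepsilon|+|\ell_\varepsilon||Z_\varepsilon|^{p-1})$, and the last terms integrate to $o(1)$ as in Step 1. So the liminf as $\varepsilon\to0$ of the first integral is at least $G_n$. Given any $G>0$, choosing $n$ large and then $\varepsilon$ small in the sequence,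
$$U_\varepsilon\ge G+\tfrac14\iint_{C(x,t)\cap\{s\ge t_*\}}|U_\varepsilon|^p\quad\text{on }P. \tag{13}$$

*Contradiction.* For $(x,t)\in P$ we have $C(x,t)\cap\{s\ge t_*\}\subset P$, because $|y-x_*|\le(t-s)+\delta/4-(t-t_*)=\delta/4-(s-t_*)$. Let $\gamma(t)=\min\{U_\varepsilon(x,t):(x,t)\in P\}$, a continuous function on $[t_*,t_*+\delta/4)$ with $\gamma\ge G$. The slices of $C(x,t)$ have length $2(t-s)$, so (13) gives
$$\gamma(t)\ge h(t):=G+\tfrac12\int_{t_*}^t(t-s)\gamma(s)^pds.$$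
Here $h''=\frac12\gamma^p\ge\frac12h^p$, $h(t_*)=G$, $h'(t_*)=0$, $h'\ge0$. Multiplying by $2h'$ and integrating, $h'^2\ge\frac1{p+1}(h^{p+1}-G^{p+1})$. So $h$ can be finite only on an interval of length at most
$$\int_G^\infty\sqrt{\frac{p+1}{h^{p+1}-G^{p+1}}}\,dh=c_pG^{-\frac{p-1}2}.$$
For $G$ large this is less than $\delta/4$. But $U_\varepsilon$ is bounded on $[0,\Theta+\delta]$ and $h$ is finite on $[t_*,t_*+\delta/4)$, a contradiction. With Step 2, $\lim T(\varepsilon)/T_1=\Theta[\Lambda]\in(0,\infty)$. This proves (ii).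

### Constant $\Lambda$: a radial ordinary differential equation

**Step 4: identification of $\Theta[m]$ in (i).** Let $\Psi$ solve
$$\Psi(z)=m+\tfrac14\int_0^z\frac1{z'}\int_0^{z'}|\Psi(\zeta)|^pd\zeta\,dz' \tag{14}$$
on its maximal interval $[0,z_*)$. Near $z=0$ it exists uniquely by contraction, since the double integral is at most $z\sup|\Psi|^p$. For $z>0$ it solves the regular equation $(z\Psi')'=\frac14|\Psi|^p$, and $0\le\Psi'=\frac1{4z}\int_0^z|\Psi|^p\le\frac14\sup_{[0,z]}|\Psi|^p$, so it continues as long as $\Psi$ is bounded. If $z_*<\infty$, $\Psi$ is therefore unbounded.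

Put $\psi(r)=\Psi(r^2)$. Then $r\psi'=2r^2\Psi'(r^2)=\frac12\int_0^{r^2}|\Psi|^pd\zeta=\int_0^r\varrho|\psi(\varrho)|^pd\varrho$. So (14) is equivalent to $\psi''+\frac1r\psi'=|\psi|^p$, $\psi(0)=m$, $\psi'(0)=0$, and $\sqrt{z_*}$ is the blow-up radius of $\psi$.

We claim $U(x,t)=\Psi(t^2-x^2)$ solves (2) with $\Lambda=m$. In the coordinates $\xi'=s+y$, $\zeta'=s-y$, $dy\,ds=\frac12d\xi'd\zeta'$, the set $C(x,t)\cap\Gamma$ is $[0,\xi]\times[0,\zeta]$ with $\xi=t+x$, $\zeta=t-x$. Substituting first $\nu=\xi'\zeta'$ for $\zeta'$, then $z'=\xi'\zeta$ for $\xi'$,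
$$\tfrac12\iint_{C(x,t)\cap\Gamma}|U|^p=\tfrac14\int_0^\xi\!\int_0^\zeta|\Psi(\xi'\zeta')|^pd\zeta'd\xi'=\tfrac14\int_0^{\xi\zeta}\frac1{z'}\int_0^{z'}|\Psi(\nu)|^pd\nu\,dz',$$
which is $\Psi(\xi\zeta)-m$ by (14), and $\xi\zeta=t^2-x^2$. On $\Gamma_\tau$ the range of $t^2-x^2$ is $[0,\tau^2]$. So $U$ is a continuous solution on $\Gamma_\tau$ exactly while $\tau^2<z_*$, and $\Theta[m]=\sqrt{z_*}$, which is finite by Step 2.

Finally, let $\psi_\pm$ solve the equation with $\psi_\pm(0)=\pm1$, $\psi_\pm'(0)=0$. With $\pm=\operatorname{sgn}m$, the function $|m|\,\psi_\pm(|m|^{(p-1)/2}r)$ has value $m$ and derivative $0$ at $r=0$, and it satisfies the equation because $|m|\cdot|m|^{p-1}=|m|^p$. So $\Theta[m]=|m|^{-(p-1)/2}\Theta_{\operatorname{sgn}m}$. With Step 3 this proves (i). $\blacksquare$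

**Remark.** In (ii), $\Theta[cJ]=c^{-(p-1)/(p+1)}\Theta[J]$ for $c>0$. Let $U$ solve (2) with $\Lambda=J$, and let $\tilde U(x,t)=\mathsf aU(\mathsf bx,\mathsf bt)$ with $\mathsf b=\mathsf a^{(p-1)/2}$. Changing variables, $\frac{\mathsf a}2\iint_{C(\mathsf bx,\mathsf bt)\cap\Gamma}|U|^p=\frac12\mathsf a^{1-p}\mathsf b^2\iint_{C(x,t)\cap\Gamma}|\tilde U|^p=\frac12\iint_{C(x,t)\cap\Gamma}|\tilde U|^p$. As $J$ is homogeneous of degree one, $\tilde U$ solves (2) with $\Lambda=\mathsf a\mathsf bJ=\mathsf a^{(p+1)/2}J$. Take $\mathsf a=c^{2/(p+1)}$, so $\mathsf b=c^{(p-1)/(p+1)}$; the existence time is divided by $\mathsf b$.
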